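# The mixed Ricci tensor of a Codazzi tensor, and harmonic curvature with constant Ricci eigenvalues

## 1. A symmetric tensor built from mixed planes

Manifolds are smooth and connected, $\nabla$ is the Levi-Civita connection of $(M,g)$, and
$$R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]},\qquad R(X,Y,Z,W)=\langle R(X,Y)Z,W\rangle,\qquad \mathrm{Ric}(Y,Z)=\sum_e R(e,Y,Z,e),$$
where $e$ runs over an orthonormal basis. With these signs the unit sphere has positive Ricci tensor. We identify symmetric bilinear forms with symmetric endomorphisms and put $\langle\Phi,\Psi\rangle=\mathrm{tr}(\Phi\Psi)$.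

**Definition (Codazzi tensor).** A symmetric $(1,1)$-tensor $A$ is *Codazzi* if
$$T(X,Y,Z):=\langle(\nabla_XA)Y,Z\rangle$$
is totally symmetric. Since $T$ is always symmetric in $Y,Z$, this only asks for symmetry in $X,Y$.

Every parallel symmetric tensor is Codazzi, with $T=0$. The shape operator of a hypersurface in a space of constant curvature is Codazzi: that is the Codazzi equation. A nonparallel example is computed in Section 3.

**Definition (constant eigenvalues).** $A$ has *constant eigenvalues* if its distinct eigenvalues are constants $\lambda_1,\dots,\lambda_r$ with constant multiplicities. We write $V_1,\dots,V_r$ for the eigenbundles and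
$$(ij):=\lambda_i-\lambda_j .$$
The orthogonal projection onto $V_i$ is $\pi_i=\prod_{j\ne i}(A-\lambda_j)/(ij)$. It is a polynomial in $A$, hence smooth, and $TM=V_1\oplus\dots\oplus V_r$ is a smooth orthogonal splitting.

For the rest of these notes, $A$ is a Codazzi tensor with constant eigenvalues. All sums over vectors in some $V_i$ run over an orthonormal basis of $V_i$.

**Definition (mixed curvature and mixed Ricci tensor).** For $i\ne j$, $x,x'\in V_i$, $z,z'\in V_j$, put
$$R_{ij}(x,x';z,z'):=R(z,x,x',z').$$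
Let $P=\bigoplus_iP_i$, where $P_i$ is the endomorphism of $V_i$ with
$$\langle P_ix,x'\rangle=\sum_{j\ne i}\ \sum_{z\in V_j}R_{ij}(x,x';z,z). \tag{1}$$

By pair symmetry $R(z,x,x',z)=R(x',z,z,x)=R(z,x',x,z)$, so $P$ is symmetric. For a unit vector $x\in V_i$, the number $\langle P_ix,x\rangle$ is the sum of the sectional curvatures of the planes spanned by $x$ and the basis vectors of the other eigenbundles. So $P$ is the part of the Ricci tensor that comes from planes mixing two eigenbundles. We write $|R_{ij}|^2$ for the sum of the squares of $R_{ij}(x,x';z,z')$ over orthonormal bases, and $\langle R_{ij},\cdot\rangle$ for the corresponding inner product.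

The whole proof consists of computing inner products with $P$ in two ways.

## 2. What pairing with $P$ proves

Two more notations. For distinct $i,j,k$ let
$$\tau_{ijk}=\sum_{x\in V_i,\,y\in V_j,\,z\in V_k}T(x,y,z)^2\ \ge0 ,$$
which does not depend on the order of the indices. For a function $\varphi$ on the spectrum let
$$\varphi[\lambda_i,\lambda_j,\lambda_k]=\frac{\varphi(\lambda_i)}{(ij)(ik)}+\frac{\varphi(\lambda_j)}{(ji)(jk)}+\frac{\varphi(\lambda_k)}{(ki)(kj)}$$
be its second divided difference. It is symmetric in the three points. For $a<b<c$, comparing coefficients of $\varphi(a),\varphi(b),\varphi(c)$ shows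
$$\varphi[a,b,c]=\frac1{c-a}\Big(\frac{\varphi(c)-\varphi(b)}{c-b}-\frac{\varphi(b)-\varphi(a)}{b-a}\Big).$$
So it is $0$ for affine $\varphi$, it is $\ge0$ for convex $\varphi$ because slopes of chords increase, and for $\varphi(t)=t^2$ it is $\frac{(c+b)-(b+a)}{c-a}=1$.

**Theorem 1.** Let $A$ be a Codazzi tensor with constant eigenvalues on $(M,g)$. Then

(a) $\displaystyle\langle\mathrm{Ric},P\rangle=\sum_{i<j}|R_{ij}|^2$;

(b) $\displaystyle\langle\varphi(A),P\rangle=-2\sum_{\{i,j,k\}}\tau_{ijk}\,\varphi[\lambda_i,\lambda_j,\lambda_k]$ for every function $\varphi$ on the spectrum; in particular $\langle A,P\rangle=0$ and $\langle A^2,P\rangle=-\tfrac13|\nabla A|^2$;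

(c) if $\mathrm{Ric}=\varphi(A)$ with $\varphi$ convex (for example affine), then $\nabla A=0$ and $R_{ij}=0$ for all $i\ne j$.

*Proof of (c) from (a) and (b).* By (b), $\langle\mathrm{Ric},P\rangle=\langle\varphi(A),P\rangle\le0$, since $\tau_{ijk}\ge0$ and the divided differences of a convex function are $\ge0$. By (a) the same number equals $\sum_{i<j}|R_{ij}|^2\ge0$. Hence it is $0$, and every $R_{ij}$ vanishes. Then $P=0$ by (1), so $|\nabla A|^2=-3\langle A^2,P\rangle=0$. $\square$

Now the problem that this solves. View $R$ as a $2$-form with values in the skew-adjoint endomorphisms of $TM$, let $d$ be the exterior covariant derivative induced by $\nabla$, and let $d^*$ be its formal adjoint. $M$ has *harmonic curvature* if $d^*R=0$, that is, if the divergence of $R$ vanishes. Einstein manifolds are examples, as the next formula shows.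

**Fact.** $d^*R=0$ if and only if $\mathrm{Ric}$ is Codazzi. Put $U=e$, $V=Z$ and $W=e$ in the second Bianchi identity $(\nabla_UR)(X,Y,V,W)+(\nabla_XR)(Y,U,V,W)+(\nabla_YR)(U,X,V,W)=0$ and sum over $e$. Since $\sum_eR(e,X,Z,e)=\mathrm{Ric}(X,Z)$ and $\sum_eR(Y,e,Z,e)=-\mathrm{Ric}(Y,Z)$,
$$\sum_e(\nabla_eR)(X,Y,Z,e)=(\nabla_X\mathrm{Ric})(Y,Z)-(\nabla_Y\mathrm{Ric})(X,Z).$$
The left side is $\langle(d^*R)(Z)X,Y\rangle$: indeed $(d^*R)(Z)=-\sum_e(\nabla_eR)(e,Z)$, and $-R(e,Z,X,Y)=-R(X,Y,e,Z)=R(X,Y,Z,e)$.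

If $\mathrm{Ric}$ is Codazzi, tracing over $Y=Z$ gives $X(\mathrm{scal})=\sum_e(\nabla_e\mathrm{Ric})(X,e)=\frac12X(\mathrm{scal})$, the last equality being the contracted second Bianchi identity. So the scalar curvature is then constant.

A manifold is *locally homogeneous* if for any $x,y\in M$ some isometry from a neighborhood of $x$ onto a neighborhood of $y$ sends $x$ to $y$. An open ball in $\mathbb R^n$ is locally homogeneous, though it is not homogeneous, since its isometries fix the center.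

The question, from "Riemannian Manifolds With Harmonic Curvature" (https://people.math.osu.edu/derdzinski.1/preprints/lnm85.pdf), is this: must a locally homogeneous Riemannian manifold with $d^*R=0$ have $\nabla\mathrm{Ric}=0$? The answer is yes.

**Theorem 2.** If $d^*R=0$ and the eigenvalues of $\mathrm{Ric}$ are constant, then $\nabla\mathrm{Ric}=0$. In particular this holds for every locally homogeneous $M$ with $d^*R=0$.

*Proof from Theorem 1.* Since $d^*R=0$, the tensor $A=\mathrm{Ric}$ is Codazzi. Theorem 1(c) with $\varphi(t)=t$ gives $\nabla\mathrm{Ric}=0$. If $M$ is locally homogeneous, a local isometry taking $x$ to $y$ carries $\mathrm{Ric}_x$ to $\mathrm{Ric}_y$, so the eigenvalues with their multiplicities are constant. $\square$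

Homogeneity is used only through the constancy of the Ricci eigenvalues. What remains is to prove Theorem 1(a) and (b).

## 3. A three-dimensional Lie group computed by hand

Here is a homogeneous example with $\nabla A\ne0$. It shows that Theorem 2 must use the fact that $A$ is the Ricci tensor, not just any Codazzi tensor with constant eigenvalues.

Take distinct reals $\lambda_1,\lambda_2,\lambda_3$ and a real $t\ne0$. On $\mathbb R^3$ with basis $e_1,e_2,e_3$ define
$$[e_1,e_2]=\frac{t\,(12)}{(13)(23)}e_3,\qquad[e_2,e_3]=\frac{t\,(23)}{(21)(31)}e_1,\qquad[e_3,e_1]=\frac{t\,(31)}{(32)(12)}e_2 .$$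
The Jacobi identity holds because each $[e_a,e_b]$ is a multiple of the third vector $e_c$, so $[[e_a,e_b],e_c]=0$. Let $M$ be the simply connected Lie group with this Lie algebra and the left-invariant metric that makes $e_1,e_2,e_3$ orthonormal. We claim that its Levi-Civita connection is
$$\nabla_{e_a}e_b=\frac{t}{(bc)}\,e_c\quad(\{a,b,c\}=\{1,2,3\}),\qquad\nabla_{e_a}e_a=0.$$
It is metric, since $\frac t{(bc)}+\frac t{(cb)}=0$. It is torsion-free, since $\nabla_{e_1}e_2-\nabla_{e_2}e_1=t\big(\frac1{(23)}-\frac1{(13)}\big)e_3=\frac{t(12)}{(13)(23)}e_3$, and cyclically.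

Let $Ae_a=\lambda_ae_a$. Then $(\nabla_{e_a}A)e_b=\lambda_b\nabla_{e_a}e_b-A\nabla_{e_a}e_b=(bc)\frac t{(bc)}e_c=t\,e_c$ for distinct $a,b,c$, and $(\nabla_{e_a}A)e_a=0$. So $T(e_a,e_b,e_c)=t$ when the indices are distinct, and $T=0$ on all other basis triples. This is totally symmetric, so $A$ is Codazzi with constant eigenvalues, and $\nabla A\ne0$.

The curvature: $\nabla_{e_2}\nabla_{e_1}e_1=0$, so
$$R(e_2,e_1)e_1=-\nabla_{e_1}\nabla_{e_2}e_1+\nabla_{[e_1,e_2]}e_1=-\frac{t}{(13)}\cdot\frac{t}{(32)}e_2+\frac{t(12)}{(13)(23)}\cdot\frac t{(12)}e_2=\frac{2t^2}{(13)(23)}e_2 .$$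
The formula for $\nabla$ is invariant under permuting the labels, so the sectional curvatures are
$$K_{ab}=\frac{2t^2}{(ac)(bc)}\qquad(\{a,b,c\}=\{1,2,3\}).$$
If $\lambda_1>\lambda_2>\lambda_3$, then $K_{12}>0$, $K_{23}>0$ and $K_{13}<0$: mixed curvature has no fixed sign. Also
$$K_{12}+K_{13}+K_{23}=2t^2\sum_{c}\frac1{(ca)(cb)}=0,$$
since the sum is the second divided difference of a constant.

Here $P_a=K_{ab}+K_{ac}$, and this is the full Ricci curvature of $e_a$. Since the $K$'s sum to zero, $\mathrm{Ric}(e_1,e_1)=-K_{23}<0$, $\mathrm{Ric}(e_2,e_2)=-K_{13}>0$ and $\mathrm{Ric}(e_3,e_3)=-K_{12}<0$. The middle eigenvalue of $A$ receives the largest Ricci curvature, so $\mathrm{Ric}=A$ is impossible.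

Test Theorem 1(a) with $\lambda=(\sqrt3,0,-\sqrt3)$ and $t^2=3$. Then $K_{12}=K_{23}=1$ and $K_{13}=-2$, so $\mathrm{Ric}$ and $P$ have diagonal entries $(-1,2,-1)$ (the off-diagonal entries of $\mathrm{Ric}$ vanish by Lemma 1 below). Then $\langle\mathrm{Ric},P\rangle=6$ and $\sum_{i<j}|R_{ij}|^2=1+1+4=6$. Also $\langle A,P\rangle=-\sqrt3+\sqrt3=0$ and $\langle A^2,P\rangle=-6=-\tfrac13\cdot6t^2$, as (b) predicts.

## 4. Splitting the Levi-Civita connection along the eigenbundles

**Step 1 (which components of $T$ survive).** This step shows that $\nabla A$ only sees triples of distinct eigenvalues. For a section $Y$ of $V_i$ we have $(\nabla_XA)Y=\lambda_i\nabla_XY-A\nabla_XY$, so for $Z\in V_j$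
$$T(X,Y,Z)=(ij)\,\langle\nabla_XY,Z\rangle. \tag{2}$$
Taking $j=i$, $T$ vanishes when its last two arguments lie in the same eigenbundle. By total symmetry, $T$ vanishes on $V_i\times V_j\times V_k$ unless $i,j,k$ are distinct.

So if $A$ has at most two distinct eigenvalues, then $\nabla A=0$ with no further work. Three eigenvalues are the first case with content.

**Step 2 (the connection $D$).** We want to express $\nabla$ through $T$ and a connection that respects the splitting. Let
$$D_XY=\sum_i\pi_i\nabla_X(\pi_iY),\qquad S=\nabla-D .$$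
$D$ preserves each $V_i$. It is metric because $X\langle Y,Z\rangle=\sum_iX\langle\pi_iY,\pi_iZ\rangle=\sum_i\big(\langle\nabla_X\pi_iY,\pi_iZ\rangle+\langle\pi_iY,\nabla_X\pi_iZ\rangle\big)$. Hence $S_X$ is skew-adjoint. Let $T(X,Y)$ be the vector dual to $T(X,Y,\cdot)$, and $T_j(X,Y)=\pi_jT(X,Y)$. For $Y\in V_i$, $S_XY$ is the part of $\nabla_XY$ outside $V_i$, so by (2)
$$S_XY=\sum_{j\ne i}\frac{T_j(X,Y)}{(ij)}\qquad(Y\in V_i). \tag{3}$$
By Step 1, $S_XY=0$ if $X,Y\in V_i$. If $X\in V_i$ and $Y\in V_j$ with $i\ne j$, only components in $V_k$ with $k\ne i,j$ occur.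

## 5. The algebraic type of the curvature tensor

**Lemma 1.** For $X\in V_i$, $Y\in V_j$, $Z\in V_k$, $W\in V_l$: $R(X,Y,Z,W)=0$ unless $\{i,j\}=\{k,l\}$ as multisets.

*Proof.* **Step 1 (an identity linear in $A$).** We extract what the Codazzi condition says about $R$. The Ricci identity is
$$(\nabla^2_{X,Y}A-\nabla^2_{Y,X}A)Z=R(X,Y)AZ-AR(X,Y)Z .$$
Sum it cyclically over $X,Y,Z$. Since $(\nabla_YA)Z$ is symmetric in $Y,Z$, so is $(\nabla^2_{X,Y}A)Z$. On the left, $(\nabla^2_{X,Y}A)Z$ cancels $(\nabla^2_{X,Z}A)Y$, and cyclically, so the left side is $0$. On the right, the second terms sum to zero by the first Bianchi identity. Hence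
$$R(X,Y)AZ+R(Y,Z)AX+R(Z,X)AY=0. \tag{4}$$

**Step 2 (four linear equations).** We apply (4) to different triples of the four vectors, to get enough equations for three numbers. Let
$$x=R(X,Y,Z,W),\quad y=R(Y,Z,X,W),\quad z=R(Z,X,Y,W).$$
The first Bianchi identity gives (i) below, and (4) for $(X,Y,Z)$ paired with $W$ gives (ii). For (iii), pair (4) for $(X,Y,W)$ with $Z$:
$$\lambda_lR(X,Y,W,Z)+\lambda_iR(Y,W,X,Z)+\lambda_jR(W,X,Y,Z)=0,$$
where $R(X,Y,W,Z)=-x$, $R(Y,W,X,Z)=R(X,Z,Y,W)=-z$ and $R(W,X,Y,Z)=R(Y,Z,W,X)=-y$. For (iv), pair (4) for $(X,Z,W)$ with $Y$: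
$$\lambda_lR(X,Z,W,Y)+\lambda_iR(Z,W,X,Y)+\lambda_kR(W,X,Z,Y)=0,$$
where $R(X,Z,W,Y)=z$, $R(Z,W,X,Y)=x$ and $R(W,X,Z,Y)=R(Z,Y,W,X)=y$. So
$$\text{(i) } x+y+z=0,\qquad\text{(ii) } \lambda_kx+\lambda_iy+\lambda_jz=0,$$
$$\text{(iii) } \lambda_lx+\lambda_jy+\lambda_iz=0,\qquad\text{(iv) } \lambda_ix+\lambda_ky+\lambda_lz=0.$$

**Step 3 (if $k\notin\{i,j\}$, then $x=0$).** This is the main part of the lemma. If $i=j$, then (ii) minus $\lambda_i$ times (i) is $(ki)x=0$, so $x=0$. If $i,j,k$ are distinct, the solutions of (i) and (ii) are the multiples of the cross product of $(1,1,1)$ and $(\lambda_k,\lambda_i,\lambda_j)$: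
$$(x,y,z)=s\,\big((ji),(kj),(ik)\big).$$
Suppose $s\ne0$. Equation (iii) minus $\lambda_i$ times (i) is $(li)x+(ji)y=0$, that is, $(li)(ji)+(ji)(kj)=0$, so $(li)=-(kj)$. Equation (iv) minus $\lambda_i$ times (i) is $(ki)y+(li)z=0$, that is, $(ki)(kj)+(li)(ik)=0$, so $(li)=(kj)$. Hence $(kj)=0$, a contradiction. So $s=0$ and $x=0$.

**Step 4 (use of the symmetries).** This turns Step 3 into the statement of the lemma. Suppose $x\ne0$. Step 3 gives $k\in\{i,j\}$. Exchanging $Z$ and $W$ only changes the sign of $R$, so $l\in\{i,j\}$. Exchanging the two pairs gives $i,j\in\{k,l\}$. If $i=j$, then $k=l=i$. If $i\ne j$, both lie in $\{k,l\}$, so $\{k,l\}=\{i,j\}$. $\square$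

**Consequences.** Let $i\ne j$, $x,x'\in V_i$, $z,z'\in V_j$.

- $R_{ij}$ is symmetric in $x,x'$: by the first Bianchi identity $R(z,x)x'-R(z,x')x=-R(x,x')z$, and $R(x,x')z=0$ by Lemma 1, since $\{i,i\}\ne\{j,l\}$ for every $l$.
- $R_{ij}$ is symmetric in $z,z'$: $R(z,x,x',z')=R(x',z',z,x)=R(z',x',x,z)$, so exchanging both pairs changes nothing; now use the previous item.
- $R_{ij}(x,x';z,z')=R_{ji}(z,z';x,x')$, because $R(x,z,z',x')=R(z,x,x',z')$.

Define $\rho_i^j\in\mathrm{Sym}(V_i)$ and the internal part $\mathrm{Ric}^0_i$ by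
$$\langle\rho_i^jx,x'\rangle=\sum_{z\in V_j}R_{ij}(x,x';z,z),\qquad\mathrm{Ric}_i^0(x,x')=\sum_{e\in V_i}R(e,x,x',e).$$
If $x\in V_i$, $y\in V_j$, $e\in V_k$ and $R(e,x,y,e)\ne0$, then $\{k,i\}=\{j,k\}$, so $i=j$. Hence $\mathrm{Ric}$ preserves every $V_i$, and
$$\mathrm{Ric}|_{V_i}=\mathrm{Ric}_i^0+P_i,\qquad P_i=\sum_{j\ne i}\rho_i^j. \tag{5}$$

## 6. Mixed curvature is quadratic in $\nabla A$: proof of (b)

For distinct $i,j,k$ put
$$\sigma_{ij}^k(x,x';z,z')=\langle T_k(x,z),T_k(x',z')\rangle+\langle T_k(x,z'),T_k(x',z)\rangle .$$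

**Lemma 2.** $\displaystyle R_{ij}=\sum_{k\ne i,j}\frac{\sigma_{ij}^k}{(ik)(jk)}$.

*Proof.* **Step 1 (curvature of $D+S$).** We need $R$ in terms of $D$ and $S$. Insert $\nabla=D+S$ in the definition of $R$ and use $[D_X,S_Y]=(D_XS)_Y+S_{D_XY}$. The result is
$$R(X,Y)=R^D(X,Y)+(D_XS)_Y-(D_YS)_X+S_{\theta(X,Y)}+[S_X,S_Y], \tag{6}$$
where $\theta(X,Y)=D_XY-D_YX-[X,Y]=-(S_XY-S_YX)$ is the torsion of $D$.

**Step 2 (the terms that vanish).** We evaluate $\langle R(z,x)x',z'\rangle$ and discard what we can. First, $R^D(z,x)x'\in V_i$ is orthogonal to $z'$. Next, for sections of the eigenbundles, $(D_zS)_xx'=D_z(S_xx')-S_{D_zx}x'-S_xD_zx'=0$, because $D$ preserves $V_i$ and $S$ vanishes on pairs from $V_i$. Finally, $\langle S_zx',z'\rangle=T(z,x',z')/(ij)=0$ for all sections of $V_i$ and $V_j$. Differentiating this in the direction $x$,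
$$\langle(D_xS)_zx',z'\rangle=x\langle S_zx',z'\rangle-\langle S_{D_xz}x',z'\rangle-\langle S_zD_xx',z'\rangle-\langle S_zx',D_xz'\rangle=0 .$$

**Step 3 (torsion and commutator).** These two terms give the two halves of $\sigma$. By (3),
$$\theta(z,x)=-\sum_{k}\Big(\frac1{(ik)}-\frac1{(jk)}\Big)T_k(x,z)=-\sum_k\frac{(ji)}{(ik)(jk)}T_k(x,z),$$
and $\langle S_wx',z'\rangle=T(w,x',z')/(ij)$. So the torsion term is $\sum_k\frac{\langle T_k(x,z),T_k(x',z')\rangle}{(ik)(jk)}$. Since $S_xx'=0$ and $S_x$ is skew, the commutator term is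
$$-\langle S_xS_zx',z'\rangle=\langle S_zx',S_xz'\rangle=\sum_k\frac{\langle T_k(x',z),T_k(x,z')\rangle}{(ik)(jk)} .\qquad\square$$

In Section 3 this reads $K_{ab}=2t^2/((ac)(bc))$, in agreement with the direct computation.

**Step 4 (a formula for $P$).** We trace Lemma 2. For distinct $i,j,k$ let
$$N_i^{jk}(x,x')=\sum_{y\in V_j,\,w\in V_k}T(x,y,w)\,T(x',y,w)=N_i^{kj}(x,x'),\qquad\mathrm{tr}\,N_i^{jk}=\tau_{ijk}.$$
Setting $z=z'$ in Lemma 2 and summing gives $\rho_i^j=\sum_k\frac{2N_i^{jk}}{(ik)(jk)}$. Sum over $j$ and symmetrize the sum over ordered pairs $(j,k)$ of distinct indices different from $i$: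
$$P_i=\sum_{(j,k)}N_i^{jk}\Big[\frac1{(ik)(jk)}+\frac1{(ij)(kj)}\Big].$$
The bracket equals $\frac1{(jk)}\cdot\frac{(ij)-(ik)}{(ij)(ik)}=\frac1{(jk)}\cdot\frac{(kj)}{(ij)(ik)}=-\frac1{(ij)(ik)}$. Thus
$$P_i=-\sum_{(j,k)}\frac{N_i^{jk}}{(ij)(ik)}. \tag{7}$$

**Step 5 (pairing with $P$).** This yields the formula on which both (a) and (b) rest. Let $\Psi=\bigoplus\Psi_i$ be symmetric and preserve the $V_i$. In $\sum_i\langle\Psi_i,P_i\rangle$ each unordered triple contributes each of its indices twice, through $(j,k)$ and $(k,j)$. So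
$$\langle\Psi,P\rangle=-2\sum_{\{i,j,k\}}\delta_{ijk}(\Psi),\qquad\delta_{ijk}(\Psi)=\frac{\langle\Psi_i,N_i^{jk}\rangle}{(ij)(ik)}+\frac{\langle\Psi_j,N_j^{ik}\rangle}{(ji)(jk)}+\frac{\langle\Psi_k,N_k^{ij}\rangle}{(ki)(kj)}. \tag{8}$$

**Step 6 (proof of (b)).** For $\Psi=\varphi(A)$ we have $\langle\Psi_i,N_i^{jk}\rangle=\varphi(\lambda_i)\tau_{ijk}$, so $\delta_{ijk}(\Psi)=\tau_{ijk}\,\varphi[\lambda_i,\lambda_j,\lambda_k]$, and (8) is the formula in (b). For $\varphi(t)=t$ the divided difference is $0$, so $\langle A,P\rangle=0$. For $\varphi(t)=t^2$ it is $1$, and $|\nabla A|^2=6\sum_{\{i,j,k\}}\tau_{ijk}$, because each unordered triple occurs in $6$ orders. So $\langle A^2,P\rangle=-2\sum\tau_{ijk}=-\tfrac13|\nabla A|^2$. $\square$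

## 7. Simple Ricci spectrum, and the internal curvature that blocks the general case

With (b) available, the natural attempt at Theorem 2 is to put $A=\mathrm{Ric}$ and use $\langle A,P\rangle=0$ directly.

Suppose first that all eigenvalues of $\mathrm{Ric}$ are simple and $\dim M\ge2$. Each $V_i$ is spanned by one unit vector $e$, and $R(e,e,e,e)=0$, so $\mathrm{Ric}_i^0=0$. Then (5) says $\mathrm{Ric}=P$, and
$$|\mathrm{Ric}|^2=\langle A,P\rangle=0 .$$
So $\mathrm{Ric}=0$, which contradicts the assumption that its eigenvalues are distinct. A simple spectrum cannot occur, and the proof is over in this case.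

With multiplicities, the same computation gives
$$0=\langle A,P\rangle=\langle\mathrm{Ric},P\rangle=|P|^2+\langle\mathrm{Ric}^0,P\rangle ,\qquad \mathrm{Ric}^0=\bigoplus_i\mathrm{Ric}^0_i,$$
and here the argument stops. Nothing proved so far controls $\langle\mathrm{Ric}^0,P\rangle$. On vectors of one eigenbundle, (4) is $\lambda_i$ times the first Bianchi identity and says nothing. The proof of Lemma 2 does not help either, because $R^D$ no longer drops out of (6) when all four vectors lie in $V_i$.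

Formula (8) shows exactly how much is needed. We do not need $\mathrm{Ric}^0_k$ itself, only the numbers $\langle\mathrm{Ric}_k^0,N_k^{ij}\rangle$, with weights $1/((ki)(kj))$. These can be reached by the second Bianchi identity, applied to components of $R$ that vanish by Lemma 1. Take $X\in V_i$ and differentiate the component of type $(V_j,V_k,V_k,V_k)$. The derivative $D_XR$ of a vanishing component vanishes, because $D$ respects the splitting. What remains of $\nabla_XR$ is the algebraic action of $S_X$, that is, of $T$, on $R$. One of its terms replaces $Y\in V_j$ by $T_k(X,Y)\in V_k$, which gives curvature entirely inside $V_k$. After a trace it becomes $\mathrm{Ric}_k^0(T_k(X,Y),\cdot)$, and pairing it with $T$ produces $\langle\mathrm{Ric}_k^0,N_k^{ij}\rangle$. All other terms are mixed.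

## 8. The second Bianchi identity on vanishing components

Substituting $\nabla=D+S$ in the definition of $\nabla_XR$ gives $\nabla_XR=D_XR+S_X\cdot R$ with
$$(S_X\cdot R)(Y,Z,U,V)=-R(S_XY,Z,U,V)-R(Y,S_XZ,U,V)-R(Y,Z,S_XU,V)-R(Y,Z,U,S_XV). \tag{9}$$
On sections of the eigenbundles, $D_XR$ is built from $R$ on vectors of the same type. So $D_XR$ vanishes on every type on which $R$ vanishes by Lemma 1. The second Bianchi identity will be used as
$$(\nabla_XR)(Y,Z,U,V)+(\nabla_YR)(Z,X,U,V)+(\nabla_ZR)(X,Y,U,V)=0. \tag{10}$$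

The first lemma removes the contribution of a fourth eigenbundle to $\delta_{ijl}(\mathrm{Ric})$.

**Lemma 3.** If $i,j,l,k$ are distinct, then $\delta_{ijl}(\rho^k)=0$, where $\rho^k$ has components $\rho_i^k,\rho_j^k,\rho_l^k$.

*Proof.* **Step 1 (the three terms of (10)).** We evaluate (10) on $X\in V_i$, $Y\in V_j$, $Z,Z'\in V_k$, $W\in V_l$, with $U=Z'$ and $V=W$. In $(\nabla_XR)(Y,Z,Z',W)$ the $D$-term vanishes, since $\{j,k\}\ne\{k,l\}$. Go through (9), writing $m$ for the index of a component of the vector produced by $S_X$.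

- First term: we need $\{m,k\}=\{k,l\}$, so $m=l$.
- Second term: $\{j,m\}=\{k,l\}$ is impossible.
- Third term: $\{j,k\}=\{m,l\}$ is impossible.
- Fourth term: we need $\{j,k\}=\{k,m\}$, so $m=j$.

By (3), $(S_XY)_l=T_l(X,Y)/(jl)$ and $(S_XW)_j=T_j(X,W)/(lj)$. So
$$(\nabla_XR)(Y,Z,Z',W)=-R_{kl}(Z,Z';(S_XY)_l,W)-R_{kj}(Z,Z';Y,(S_XW)_j)$$
$$=-\frac1{(jl)}\big[R_{kl}(Z,Z';T_l(X,Y),W)-R_{kj}(Z,Z';Y,T_j(X,W))\big].$$
Since $(\nabla_YR)(Z,X,Z',W)=-(\nabla_YR)(X,Z,Z',W)$, exchanging the roles of $X$ and $Y$ gives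
$$(\nabla_YR)(Z,X,Z',W)=\frac1{(il)}\big[R_{kl}(Z,Z';T_l(X,Y),W)-R_{ki}(Z,Z';X,T_i(Y,W))\big].$$
Finally $(\nabla_ZR)(X,Y,Z',W)=0$. The type $(i,j,k,l)$ is a vanishing type, and the four terms of (9) would need $\{m,j\}=\{k,l\}$, $\{i,m\}=\{k,l\}$, $\{i,j\}=\{m,l\}$ and $\{i,j\}=\{k,m\}$ respectively, all impossible.

**Step 2 (trace and pair with $T$).** This turns (10) into a relation between numbers. Put $Z=Z'$ and sum. Since $\sum_ZR_{kl}(Z,Z;w,W)=\langle\rho_l^kw,W\rangle$, and similarly for $j$ and $i$, (10) becomes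
$$\frac1{(jl)}\big[T(X,Y,\rho_l^kW)-T(X,\rho_j^kY,W)\big]=\frac1{(il)}\big[T(X,Y,\rho_l^kW)-T(\rho_i^kX,Y,W)\big].$$
Multiply by $T(X,Y,W)$ and sum over orthonormal bases. With $I=\langle\rho_i^k,N_i^{jl}\rangle$, $J=\langle\rho_j^k,N_j^{il}\rangle$, $L=\langle\rho_l^k,N_l^{ij}\rangle$ we get
$$\frac{L-J}{(jl)}=\frac{L-I}{(il)} .$$

**Step 3 (recognize $\delta_{ijl}$).** Since $\frac1{(jl)}-\frac1{(il)}=\frac{(ij)}{(jl)(il)}$, this is $\frac{(ij)L}{(jl)(il)}-\frac{J}{(jl)}+\frac{I}{(il)}=0$. Divide by $(ij)$ and use $(jl)(il)=(li)(lj)$ and $-(ij)=(ji)$: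
$$\frac{L}{(li)(lj)}+\frac{J}{(ji)(jl)}+\frac{I}{(ij)(il)}=0 .\qquad\square$$

The second lemma trades the internal terms for mixed ones. Fix a triple $\{i,j,k\}$ of distinct indices, and for any labelling $\{p,q,r\}=\{i,j,k\}$ let
$$\varrho_p=\langle\mathrm{Ric}^0_p,N_p^{qr}\rangle,\qquad a_p^q=\langle\rho_p^q,N_p^{qr}\rangle,\qquad b_{pq}=\tfrac12\langle R_{pq},\sigma_{pq}^r\rangle .$$
Both $R_{pq}$ and $\sigma^r_{pq}$ are unchanged when $p,q$ and the two pairs of arguments are exchanged, so $b_{pq}=b_{qp}$.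

**Lemma 4.** $\displaystyle\frac{\varrho_k}{(ki)(kj)}=\frac{b_{ik}-a_i^k}{(ij)(ik)}+\frac{b_{jk}-a_j^k}{(ji)(jk)}$.

*Proof.* **Step 1 (the first two terms of (10)).** We evaluate (10) on $X\in V_i$, $Y\in V_j$, $Z,Z',Z''\in V_k$, with $U=Z'$ and $V=Z''$. The type $(j,k,k,k)$ is vanishing, so in $(\nabla_XR)(Y,Z,Z',Z'')$ only (9) matters.

- First term: we need $\{m,k\}=\{k,k\}$, so $m=k$.
- Second term: $\{j,m\}=\{k,k\}$ is impossible.
- Third term: we need $\{j,k\}=\{m,k\}$, so $m=j$. It is $-R(Y,Z,(S_XZ')_j,Z'')=R(Y,Z,Z'',(S_XZ')_j)$.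
- Fourth term: again $m=j$. It is $-R(Y,Z,Z',(S_XZ'')_j)$.

Hence
$$(\nabla_XR)(Y,Z,Z',Z'')=-R((S_XY)_k,Z,Z',Z'')+R_{kj}(Z,Z'';Y,(S_XZ')_j)-R_{kj}(Z,Z';Y,(S_XZ'')_j),$$
where $(S_XY)_k=\frac{T_k(X,Y)}{(jk)}$ and $(S_XZ')_j=\frac{T_j(X,Z')}{(kj)}$. Set $Z=Z'$ and sum. For $u\in V_k$, $\sum_ZR(u,Z,Z,Z'')=\sum_ZR(Z,Z'',u,Z)=\mathrm{Ric}_k^0(u,Z'')$, and $\sum_ZR_{kj}(Z,Z;Y,Y')=\langle\rho_j^kY,Y'\rangle$. So the trace is
$$-\frac1{(jk)}\Big\{\mathrm{Ric}_k^0(T_k(X,Y),Z'')+\sum_ZR_{kj}(Z,Z'';Y,T_j(X,Z))-T(X,\rho_j^kY,Z'')\Big\}.$$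
Since $(\nabla_YR)(Z,X,\cdot,\cdot)=-(\nabla_YR)(X,Z,\cdot,\cdot)$, exchanging roles shows that the trace of $(\nabla_YR)(Z,X,Z',Z'')$ is
$$+\frac1{(ik)}\Big\{\mathrm{Ric}_k^0(T_k(X,Y),Z'')+\sum_ZR_{ki}(Z,Z'';X,T_i(Y,Z))-T(\rho_i^kX,Y,Z'')\Big\}.$$

**Step 2 (the third term vanishes).** This ensures that no unknown derivative remains. In $(\nabla_ZR)(X,Y,Z',Z'')$ the type $(i,j,k,k)$ is vanishing. The terms of (9) would need $\{m,j\}=\{k,k\}$, $\{i,m\}=\{k,k\}$, $\{i,j\}=\{m,k\}$ and $\{i,j\}=\{k,m\}$ respectively, all impossible.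

**Step 3 (pair with $T$).** We multiply by $T(X,Y,Z'')$ and sum over orthonormal bases, to get a relation between numbers. The $\mathrm{Ric}^0$ terms give $\sum_{X,Y}\mathrm{Ric}_k^0(T_k(X,Y),T_k(X,Y))=\varrho_k$. The last terms in the braces give $-a_j^k$ and $-a_i^k$. In the middle term of the first brace, expand $T_j(X,Z)$ in a basis of $V_j$:
$$\sum R_{kj}(Z,Z'';Y,Y')\,T(X,Y',Z)\,T(X,Y,Z'') .$$
With $R_{kj}(Z,Z'';Y,Y')=R_{jk}(Y,Y';Z,Z'')$ this is the pairing of $R_{jk}$ with the second summand $\langle T_i(Y,Z''),T_i(Y',Z)\rangle$ of $\sigma_{jk}^i$. Since $R_{jk}$ is symmetric in $Z,Z''$, both summands of $\sigma_{jk}^i$ pair equally with $R_{jk}$, so the result is $\tfrac12\langle R_{jk},\sigma_{jk}^i\rangle=b_{jk}$. In the same way the other brace gives $b_{ik}$. Hence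
$$\frac{\varrho_k+b_{jk}-a_j^k}{(jk)}=\frac{\varrho_k+b_{ik}-a_i^k}{(ik)} .$$

**Step 4 (solve for $\varrho_k$).** We put the relation in the form that fits (8). Use $\frac1{(jk)}-\frac1{(ik)}=\frac{(ij)}{(ik)(jk)}$ and divide by $(ij)$:
$$\frac{\varrho_k}{(ik)(jk)}=\frac{b_{ik}-a_i^k}{(ij)(ik)}-\frac{b_{jk}-a_j^k}{(ij)(jk)} .$$
Since $(ik)(jk)=(ki)(kj)$ and $-(ij)=(ji)$, this is the claim. $\square$

As a check, if all three eigenvalues are simple, then $\varrho_k=0$ and $b_{ik}=a_i^k$ (both are $K_{ik}\tau_{ijk}$), so Lemma 4 reads $0=0$. It carries information only when there are multiplicities.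

## 9. Summation over a triple: proof of (a)

**Step 1 (expand $\delta_{ijk}(\mathrm{Ric})$).** We prepare (8) with $\Psi=\mathrm{Ric}$, which is allowed because $\mathrm{Ric}$ preserves the $V_i$. Fix $\{i,j,k\}$. By (5), $\mathrm{Ric}_p=\mathrm{Ric}_p^0+\rho_p^q+\rho_p^r+\sum_{l\notin\{i,j,k\}}\rho_p^l$. For each such $l$ the total contribution is $\delta_{ijk}(\rho^l)=0$, by Lemma 3. So
$$\delta_{ijk}(\mathrm{Ric})=\sum_p\frac{\varrho_p+a_p^q+a_p^r}{(pq)(pr)}\qquad(\{p,q,r\}=\{i,j,k\}).$$

**Step 2 (eliminate the internal terms).** We sum Lemma 4 over the three choices of $k$ in the triple. In the first term on its right side, $(p,q,r)=(i,k,j)$; in the second, $(p,q,r)=(j,k,i)$. Over the three choices, each ordered pair $(p,q)$ occurs once: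
$$\sum_p\frac{\varrho_p}{(pq)(pr)}=\sum_{(p,q)\text{ ordered}}\frac{b_{pq}-a_p^q}{(pq)(pr)} .$$
Insert this in Step 1. The terms $a_p^q$ and $a_p^r$ there, summed over $p$, run over all ordered pairs with the same weights, so all $a$-terms cancel:
$$\delta_{ijk}(\mathrm{Ric})=\sum_{(p,q)\text{ ordered}}\frac{b_{pq}}{(pq)(pr)} .$$

**Step 3 (collect each $b_{pq}$).** Since $b_{pq}=b_{qp}$, the coefficient for the unordered pair $\{p,q\}$ is
$$\frac1{(pq)(pr)}+\frac1{(qp)(qr)}=\frac1{(pq)}\cdot\frac{(qr)-(pr)}{(pr)(qr)}=-\frac1{(pr)(qr)},$$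
because $(qr)-(pr)=(qp)=-(pq)$. Thus
$$\delta_{ijk}(\mathrm{Ric})=-\frac12\sum_{\{p,q\}\subset\{i,j,k\}}\frac{\langle R_{pq},\sigma_{pq}^r\rangle}{(pr)(qr)} .$$

**Step 4 (recognize Lemma 2).** The weights are exactly those of Lemma 2. By (8), summing over all triples and grouping by the pair $\{p,q\}$,
$$\langle\mathrm{Ric},P\rangle=\sum_{p<q}\Big\langle R_{pq},\sum_{r\ne p,q}\frac{\sigma_{pq}^r}{(pr)(qr)}\Big\rangle=\sum_{p<q}|R_{pq}|^2 .$$
This is (a). Theorem 1, and with it Theorem 2, is proved: the answer to the question is yes. $\blacksquare$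

## 10. Local products of Einstein manifolds

*Einstein* means $\mathrm{Ric}=\lambda g$ with $\lambda$ constant.

**Corollary 1.** A Riemannian manifold has harmonic curvature and constant Ricci eigenvalues if and only if every point has a neighborhood isometric to a Riemannian product of Einstein manifolds. If $M$ is locally homogeneous with $d^*R=0$, then near each point $M$ is a product of locally homogeneous Einstein manifolds with distinct Einstein constants. Conversely, every product of locally homogeneous Einstein manifolds is locally homogeneous with $d^*R=0$.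

*Proof.* If $d^*R=0$ and the Ricci eigenvalues are constant, then $\nabla\mathrm{Ric}=0$ by Theorem 2, so the eigenbundles of $\mathrm{Ric}$ are parallel. The local de Rham splitting gives near each point a product $U_1\times\dots\times U_r$ with $TU_i=V_i$, where the Ricci tensor of $U_i$ is $\lambda_ig_i$ and the $\lambda_i$ are distinct. Conversely, a product of Einstein manifolds has parallel Ricci tensor. So $\mathrm{Ric}$ is Codazzi, which means $d^*R=0$, and its eigenvalues are locally constant, hence constant because $M$ is connected.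

Suppose $M$ is locally homogeneous with $d^*R=0$, and take the product above. Let $p,q\in U_i$, and fix a point $c$ of the product of the other factors. Some local isometry of $M$ sends $(p,c)$ to $(q,c)$; shrink its domain so that domain and image lie in the product neighborhood. It preserves $\mathrm{Ric}$, hence the distribution $V_i$, so it maps the leaf $U_i\times\{c\}$ near $(p,c)$ isometrically onto the same leaf near $(q,c)$. Thus $U_i$ is locally homogeneous. For the last assertion, products of local isometries of the factors act as required, and $d^*R=0$ because $\nabla\mathrm{Ric}=0$. $\square$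

**Corollary 2.** On an Einstein manifold, or more generally whenever $\mathrm{Ric}=\varphi(A)$ with $\varphi$ convex on the spectrum of $A$, every Codazzi tensor $A$ with constant eigenvalues is parallel.

This is Theorem 1(c); in the Einstein case $\varphi$ is a constant function.

## 11. Two limits of the hypotheses

**Example 1 (constant scalar curvature is not enough).** In Theorem 2, constancy of the Ricci eigenvalues cannot be replaced by constancy of the scalar curvature, which is automatic. On $(0,\infty)\times\mathbb R^2$ let $g=dt^2+f^2g_{\rm flat}$ with $f=t^{2/3}$. Let $E_1,E_2$ be the orthonormal fields $f^{-1}\partial_{x_1},f^{-1}\partial_{x_2}$. Then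
$$\nabla_{\partial_t}\partial_t=0,\quad\nabla_{\partial_t}E_a=0,\quad\nabla_{E_a}\partial_t=\tfrac{f'}fE_a,\quad\nabla_{E_a}E_b=-\delta_{ab}\tfrac{f'}f\partial_t .$$
The Ricci tensor is diagonal in this frame, with entries
$$\alpha=\mathrm{Ric}(\partial_t,\partial_t)=-\frac{2f''}f=\frac4{9t^2},\qquad\beta=\mathrm{Ric}(E_a,E_a)=-\frac{f''}f-\frac{f'^2}{f^2}=\frac2{9t^2}-\frac4{9t^2}=-\frac2{9t^2},$$
so $\mathrm{scal}=\alpha+2\beta=0$.

We check that $\mathrm{Ric}$ is Codazzi. First, $(\nabla_{\partial_t}\mathrm{Ric})(E_a,E_b)=\delta_{ab}\beta'$, while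
$$(\nabla_{E_a}\mathrm{Ric})(\partial_t,E_b)=-\mathrm{Ric}(\nabla_{E_a}\partial_t,E_b)-\mathrm{Ric}(\partial_t,\nabla_{E_a}E_b)=\delta_{ab}\tfrac{f'}f(\alpha-\beta).$$
These agree, since $\beta'=\frac4{9t^3}$ and $\frac{f'}f(\alpha-\beta)=\frac2{3t}\cdot\frac2{3t^2}=\frac4{9t^3}$. Next, $(\nabla_{\partial_t}\mathrm{Ric})(\partial_t,E_a)=0=(\nabla_{E_a}\mathrm{Ric})(\partial_t,\partial_t)$. Finally, $(\nabla_{E_a}\mathrm{Ric})(E_b,E_c)=0$ for all $a,b,c$, because $\beta$ is constant along the $E_a$ and $\nabla_{E_a}E_b$ is a multiple of $\partial_t$, which is Ricci-orthogonal to $E_c$. So $d^*R=0$. But the eigenvalue $\alpha$ of the simple eigendirection $\partial_t$ is not constant, and $(\nabla_{\partial_t}\mathrm{Ric})(\partial_t,\partial_t)=\alpha'\ne0$.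

**Example 2 (convexity in Theorem 1(c) cannot be dropped, even for homogeneous $M$).** Return to the Lie group of Section 3 with $\lambda=(\sqrt3,0,-\sqrt3)$ and $t^2=3$. The metric is left-invariant, hence homogeneous, and $A$ is Codazzi with constant eigenvalues. The Ricci tensor has diagonal entries $(-1,2,-1)$ and $A^2$ has diagonal entries $(3,0,3)$, so
$$\mathrm{Ric}=2-A^2 ,$$
a strictly concave function of $A$; and $\nabla A\ne0$.

The same numbers occur on Cartan's minimal isoparametric hypersurface $M^3\subset S^4$, which is homogeneous with principal curvatures $\sqrt3,0,-\sqrt3$. Its shape operator $A$ is Codazzi with constant eigenvalues. The Gauss equation gives $\mathrm{Ric}=2+(\mathrm{tr}A)A-A^2=2-A^2$, because $\mathrm{tr}A=0$. The plane spanned by the $\pm\sqrt3$ directions has curvature $1-3=-2\ne0$. If $\nabla A=0$, then $T=0$ and Lemma 2 would force $R_{ij}=0$ for all $i\ne j$. So $\nabla A\ne0$ there as well.
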